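# Planar Lombardi drawings of outerplanar graphs

## 1. Trees, and gluing at infinity

All graphs are finite and simple.

**Definition (planar Lombardi drawing).** A *Lombardi drawing* of a graph places the vertices at distinct points of the plane and draws each edge as a circular arc between its endpoints (a straight segment counts as a degenerate arc), so that at every vertex $v$ the tangent directions of the edges are equally spaced, with angle $2\pi/\deg(v)$ between neighbors. It is *planar* if edges meet only at common endpoints.

**Definition (outerplanar).** An *outerplane embedding* is a plane embedding with all vertices on the outer face. A graph is *outerplanar* if it has one.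

The problem comes from the report "Drawing Graphs And Maps With Curves". Its statement records that not every planar graph has a planar Lombardi drawing and that characterizing the graphs that do is an open question. It then asks us to prove or disprove: every finite simple outerplanar graph has a planar Lombardi drawing. We shall prove it.

Some cases by hand. A star is drawn with straight segments. A cycle is drawn by placing its vertices on a circle: the two arcs at a vertex make the angle $\pi=2\pi/2$. For $K_4$ minus an edge, with degrees $3,3$ at $v,w$ and $2,2$ at $u,x$, take three circular arcs from $v$ to $w$ that make angles $2\pi/3$ at both ends. The middle one is the edge $vw$; place $u$ on the second and $x$ on the third.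

We recall what we need about Möbius maps of $\hat{\mathbb C}=\mathbb C\cup\{\infty\}$. They are bijections, preserve oriented angles, and send circles and lines to circles and lines, a line being a circle through $\infty$. So we may draw on $\hat{\mathbb C}$, with arcs allowed to pass through $\infty$ or end there, and at the end apply a Möbius map that puts $\infty$ at a point off the drawing, in any face we like. Every edge is then a bounded circular arc or a segment. Angles at $\infty$ are read off with $z\mapsto 1/z$: a half-line with direction $\alpha$ becomes an arc leaving $0$ in direction $-\alpha$. Hence half-lines with directions $\alpha,\beta$ make the angle $|\alpha-\beta|$ at $\infty$, and the counterclockwise order of arcs at $\infty$ is the clockwise order of the directions.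

The easy special case is that of trees. It rests on the following lemma.

**Lemma 1 (gluing).** Let $H_1,H_2$ be graphs with exactly one common vertex $c$, each drawn on $\hat{\mathbb C}$ by circular arcs without crossings. Let $d_c$ be an integer and $\delta=2\pi/d_c$. Suppose that the $h_i\ge1$ edges of $H_i$ at $c$ can be listed counterclockwise in a list $E_i$ with consecutive angles $\delta$, and that $h_1+h_2\le d_c$. Then $H_1\cup H_2$ has a crossing-free drawing by circular arcs on $\hat{\mathbb C}$ whose restriction to each $H_i$ is a Möbius image of the given drawing, and in which the list $E_1$ followed by $E_2$ is counterclockwise at $c$ with all consecutive angles $\delta$.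

**Proof.** Move $c$ to $\infty$ in both drawings. The edges at $c$ become half-lines. Choose $R$ so that everything else lies in $|z|\le R$ and every half-line starts there. The directions of the half-lines of $H_i$ lie in a closed arc $I_i$ of directions, of length $(h_i-1)\delta$. Rotate the second drawing so that $I_2$ follows $I_1$ clockwise with gap $\delta$; by the remark on orders at $\infty$ this is the order required at $c$. The two arcs with the gap between them have total length $(h_1+h_2-1)\delta\le 2\pi-\delta$, so $I_1\cap I_2=\emptyset$.

The lengths of $I_1,I_2$ add up to at most $2\pi-2\delta$, so some $I_j$ has length less than $\pi$. Let $\psi$ be its bisecting direction and translate $H_j$ by $\tau e^{i\psi}$. Directions, hence angles at $\infty$, do not change. Every point of the translated $H_j$ is within $R$ of some point $\tau e^{i\psi}+se^{i\alpha}$ with $s\ge0$, $\alpha\in I_j$. Since $|\alpha-\psi|<\pi/2$, this point has modulus at least $\tau$, and its argument lies between $\psi$ and $\alpha$, hence in $I_j$. So all points of the translate have modulus at least $\tau-R$ and argument within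 $\arcsin(R/\tau)$ of $I_j$. Take $\tau>2R$. A point $z$ of the other drawing with $|z|\ge\tau-R>R$ lies on a half-line, so it is within $R$ of some $se^{i\alpha}$ with $s>0$ and $\alpha$ in the other arc, and its argument is within $\arcsin(R/(\tau-R))$ of that arc. The arcs are disjoint and closed, so for large $\tau$ the two drawings meet only in $\infty$. $\square$

**Proposition 2 (trees).** Let $G$ be a tree with at least one edge, embedded in the plane, and let $d_v\ge\deg(v)$ be integers. Then $G$ has a crossing-free drawing by circular arcs and segments with the given rotations in which the edges at each vertex $v$ can be listed in rotational order with consecutive angles $2\pi/d_v$. In particular (take $d_v=\deg(v)$) every tree has a planar Lombardi drawing.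

**Proof.** Start with one edge, drawn as a segment, and add the other edges one at a time, each as a segment glued by Lemma 1 at its endpoint already present. At each vertex $c$, add the missing edges in counterclockwise order, starting after the edge by which $c$ was reached. Lemma 1 applies since there are never more than $\deg(c)\le d_c$ edges at $c$. If $d_v=\deg(v)$, the angle from the last to the first edge is $2\pi-(\deg(v)-1)\frac{2\pi}{\deg(v)}=\frac{2\pi}{\deg(v)}$ as well. $\square$

What changes for a general outerplanar graph? At a cut vertex nothing changes: Lemma 1 glues arbitrary graphs. But a cycle cannot be glued together at single vertices. Consider two pieces sharing an edge $vw$, and put $v=0$, $w=\infty$, $vw=$ positive real axis. The Möbius maps that preserve this configuration are only the scalings $z\mapsto\lambda z$, $\lambda>0$. There is no rotation and no translation left; all angles have to fit beforehand, and one real parameter per edge must prevent all crossings.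

## 2. The theorem and its reduction to blocks

Gluing at a cut vertex needs free room there, so, as for trees, we prove a statement with room built in.

**Theorem 3.** Let $G$ be a finite simple graph with a given outerplane embedding (all vertices on the outer face), and let $d_v\ge\deg(v)$ be integers. Then $G$ has a drawing without crossings, all edges circular arcs or segments, realizing the given embedding (all vertices on the outer face), such that at every vertex $v$ with $\deg v\ge1$ the edges can be listed in rotational order so that consecutive ones make the angle $2\pi/d_v$.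

**Corollary 4.** Every finite simple outerplanar graph has a planar Lombardi drawing; indeed every outerplane embedding is realized by one.

The corollary is the case $d_v=\deg(v)$, where the angle from the last to the first listed edge is also $2\pi/\deg(v)$. We now reduce Theorem 3 to the following statement.

**Proposition 5 (blocks).** Let $B$ be a 2-connected graph with an outerplane embedding, and let $d_v\ge\deg_B(v)$ be integers. Then $B$ has a crossing-free drawing by circular arcs on $\hat{\mathbb C}$ with the given rotations such that at each $v$ the edges, listed counterclockwise with the corner of the outer face between the last and the first one, have consecutive angles $2\pi/d_v$.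

**Step 1: components.** *This step makes the graph connected.* A component of $G$ cannot lie in an inner face of another one, since its vertices would be off the outer face. So components can be drawn separately and placed in disjoint discs; isolated vertices are points. Let $G$ be connected with at least one edge.

**Step 2: only rotations matter.** *This step allows us to draw on $\hat{\mathbb C}$.* The rotation system (the counterclockwise cyclic order of edges at each vertex) determines the embedding of a connected graph on the sphere, and hence its faces. So a crossing-free drawing on $\hat{\mathbb C}$ with the right rotations suffices; at the end we put $\infty$ into the face corresponding to the outer face.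

**Step 3: gluing the blocks.** *This step proves Theorem 3 from Proposition 5.* Let $B$ be a block with at least three vertices. An inner face of $B$ contains nothing of $G$, since everything inside it would be off the outer face. So at a vertex $v$ of $B$ all edges of other blocks lie in the corner of the outer face of $B$, and the edges of $B$ are consecutive in the rotation of $G$ at $v$. For a block $K_2$ this is trivial; such a block is drawn as a segment. Every other block is drawn by Proposition 5, with the numbers $d_v\ge\deg_G(v)\ge\deg_B(v)$. Root the block tree at a block and add the blocks by Lemma 1, parents before children, the children at each cut vertex $c$ in counterclockwise order starting after the edges of the parent block. The combined list at $c$ is in the prescribed order, has consecutive angles $2\pi/d_c$, and never has more than $\deg_G(c)\le d_c$ members. $\square$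

From now on, $B$ is a 2-connected outerplane graph with integers $d_v\ge\deg_B(v)\ge2$, and $\Theta_v=2\pi/d_v$.

## 3. Corner angles on the triangulated block

The block $B$ is a polygon (its outer cycle) with non-crossing chords. We triangulate it and fix every corner angle in advance.

**Definition (zigzag triangulation, corners).** Triangulate each inner face $w_1\dots w_k$ of $B$ by the first $k-3$ edges of the path $w_2,w_k,w_3,w_{k-1},\dots$. The first diagonal cuts off $w_1$, and each later one cuts off one more triangle. A path visits a vertex once, so each vertex is on at most two new diagonals of that face. The corner of an inner face at $v$ is called a *gap*. If $k\in\{1,2,3\}$ triangles of the face meet there, each gets the corner angle $\Theta_v/k$; the gap is *split* if $k\ge2$.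

For a hexagonal face the new diagonals are $w_2w_6,w_6w_3,w_3w_5$. The gaps at $w_1,w_4$ are unsplit, those at $w_2,w_5$ are split in two, those at $w_3,w_6$ in three. If $B$ is the $6$-cycle and all $d_v=2$, the corners at $w_1,\dots,w_6$ are $\pi,\frac\pi2,\frac\pi3,\pi,\frac\pi2,\frac\pi3$.

We obtain a triangulated polygon $P$ with corner angles $\theta(T,v)$, oriented as in the embedding of $B$. If $P$ is realized by circular-arc triangles with these angles forming an embedded disc in $\hat{\mathbb C}$, then erasing the new diagonals proves Proposition 5. That is the goal. Let $\sigma_v$ be the sum of the corners at $v$, and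
$$\omega_v=2\pi-\sigma_v=2\pi-(\deg_B(v)-1)\Theta_v=j\,\Theta_v,\qquad j=d_v-\deg_B(v)+1\ge1 .$$
So $\omega_v$ is the angle left free at $v$ outside the disc. "Boundary edge" and "inner edge" refer to $P$.

**Definition (special, ordinary).** A vertex is *special* if it lies in exactly two triangles, both corners there are $2\pi/3$, and $\omega_v=2\pi/3$; equivalently $d_v=\deg_B v=3$ and both gaps are unsplit. An inner edge is *ordinary* if no endpoint is special.

**Definition ($\varphi$ and $K$).** For a triangle $T=uvw$ with corners $\theta_u,\theta_v,\theta_w$ put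
$$\varphi(T,u)=\tfrac12(\pi+\theta_v+\theta_w-\theta_u),\qquad K(T,vw)=2\pi-\varphi(T,u). \tag{1}$$

If all corners are $\pi/3$, then $\varphi=2\pi/3$ and $K=4\pi/3$. Section 5 shows what these numbers measure: when $v=0$, $w=\infty$ and $vw$ is the positive axis, $\varphi(T,u)$ is the argument of $u$. Since corners lie in $(0,\pi]$, always $0<\varphi<\frac{3\pi}2$ and $K>\frac\pi2$.

**Fact F1.** All corners at $v$ lie in $(0,\pi]$ and are $\le\Theta_v\le\omega_v$. If $v$ is an endpoint of an inner edge, its corners are $\le2\pi/3$, and a corner $>\pi/2$ at $v$ equals $2\pi/3$, with $d_v=\deg_Bv=3$ and $\omega_v=2\pi/3$.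

**Proof.** A corner is $2\pi/(d_vk)$ with $d_v\ge2$. It exceeds $\pi/2$ only if $d_vk\in\{2,3\}$, and then $k=1$. If $\deg_Bv=2$ and the only gap is unsplit, $v$ lies in one triangle and on no inner edge. This excludes $d_vk=2$, and also $d_vk=3$ with $\deg_Bv=2$. What remains is $d_v=3=\deg_Bv$, where $\omega_v=\Theta_v=2\pi/3$. $\square$

**Fact F2.** Three consecutive corners $c_0,c_1,c_2$ at a vertex satisfy $c_0+2c_1+c_2\le2\pi$.

**Proof.** For $d_v\ge4$ the sum is $\le4\Theta_v\le2\pi$. For $d_v=2$ there is one gap, split in three, and all corners are $\pi/3$. For $d_v=3$, $\deg_Bv=2$, all are $2\pi/9$. For $d_v=3=\deg_Bv$ there are two gaps, so $c_1$ shares its gap with $c_0$ or $c_2$; then $c_1$ and that one are $\le\pi/3$, the remaining one is $\le2\pi/3$, and the sum is $\le5\pi/3$. $\square$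

**Fact F3.** If $e=vw$ is an ordinary inner edge with triangles $T=uvw$, $T'=vwx$, then $\varphi(T,u)+\varphi(T',x)<2\pi$.

**Proof.** Two adjacent corners at a non-special vertex add up to at most $\pi$. For $d_v\ge4$ they are $\le\Theta_v\le\frac\pi2$ each. For $d_v=2$ both belong to the one gap, which is split. For $d_v=3$, if both were $2\pi/3$, they would be two unsplit gaps and $v$ would be special; so one is $\le\pi/3$, and the other $\le2\pi/3$. Hence the four corners at $e$ sum to at most $2\pi$, and $\varphi(T,u)+\varphi(T',x)\le2\pi-\frac12(\theta(T,u)+\theta(T',x))$. $\square$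

F3 can fail at special vertices: for $K_4$ minus an edge with $d_v=d_w=3$ and $d_u=d_x=7$ one gets $\varphi(T,u)+\varphi(T',x)=\frac{7\pi}3-\frac{2\pi}7=\frac{43\pi}{21}>2\pi$. This is why special vertices get separate treatment in Section 9.

## 4. Objects with digons, and injectivity on the boundary

We shall cut $P$ into parts and remember a removed part only by an angle along the cut. A *digon* records this angle.

**Definition (object).** An *object* $Q$ is a triangulated polygon (all vertices on the boundary) with corner angles in $(0,\pi]$ and, for each boundary edge $e$, a *digon angle* $\delta(e)\ge0$. The *angle sum* at $v$ is the sum of the corners at $v$ and of the digon angles of the two boundary edges at $v$. All angle sums of objects are required to be $<2\pi$.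

**Definition (realization).** In a *realization* of $Q$ every triangle becomes a closed Jordan domain in $\hat{\mathbb C}$ bounded by three circular arcs, with the prescribed interior angles and positively oriented. Adjacent triangles share their common arc and lie on opposite sides of it. On each boundary edge $e$ with $\delta(e)>0$ a digon is attached on the outside: the union of the circular arcs between the endpoints of $e$ that make an angle in $[0,\delta(e)]$ with $e$. If the endpoints are $0,\infty$, a digon is a sector. Gluing the pieces abstractly gives a closed disc $D$ with a map $f:D\to\hat{\mathbb C}$. The *outer curve* is $f(\partial D)$. The object $Q$ is *realizable* if some realization has injective $f$.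

For example, an equilateral triangle with a circular segment attached along one side, its arc making the angle $\pi/3$ with that side, realizes the object with corners $\frac\pi3$ and one digon angle $\frac\pi3$; the angle sums are $\frac{2\pi}3,\frac{2\pi}3,\frac\pi3$.

The map $f$ is always locally injective. At points that are not vertices this is clear. Put a vertex at $0$. For small $r$ the circle $|z|=r$ meets the pieces at this vertex successively in arcs whose endpoints have arguments $a_0(r)<a_1(r)<\dots<a_m(r)$, and $a_m(r)-a_0(r)$ tends to the angle sum, which is $<2\pi$. So the pieces do not overlap near the vertex.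

**Lemma 6.** If $f|_{\partial D}$ is injective, then $f$ is injective.

**Proof.** Now $J=f(\partial D)$ is a Jordan curve. For $x\in\partial D$ let $N$ be a small half-disc neighborhood of $x$ in $D$ on which $f$ is injective. As $f|_{\partial D}$ is injective, the compact set $f(\partial D\setminus N)$ does not contain $f(x)$, so it stays away from $f(x)$. Hence, for a smaller half-disc $N'\subset N$, the set $f(N'\setminus\partial D)$ misses $f(\partial D\setminus N)$, and it misses $f(N\cap\partial D)$ since $f$ is injective on $N$. So it misses $J$ and, being connected, lies on one side of $J$. Half-discs at neighboring points overlap, so the side is locally constant, hence constant along $\partial D$.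

By the Schoenflies theorem we can glue to $D$ a closed disc $E$ mapped homeomorphically onto the closure of the other side of $J$, compatibly along $\partial D$. The resulting map $S^2\to S^2$ is locally injective: inside $D$ and $E$ clearly, and at $x\in\partial D$ because $f$ is injective on $N'$ and sends $N'\setminus\partial D$ to the side not covered by the interior of $E$. By invariance of domain it is a local homeomorphism, hence (compactness) a covering, hence (simple connectivity of $S^2$) a homeomorphism. $\square$

From now on we only need to keep outer curves simple.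

## 5. One circular-arc triangle with digons

**Lemma 7 (one triangle).** An object consisting of one triangle $T$ with $\delta(e)<K(T,e)$ for its three sides is realizable.

**Proof.** Let $T=uvw$, $\ell=\delta(vw)$, $s=\theta_v+\delta(uv)$, $t=\theta_w+\delta(uw)$, $\varphi=\varphi(T,u)$.

**Step 1: normal form.** *This step writes $T$ down.* Put $v=0$, $w=\infty$, let $vw$ be the positive real axis with $T$ on its left, and put $u=e^{i\varphi}$. The other sides are the arc from $0$ to $u$ leaving $0$ in direction $\theta_v$, and the half-line from $u$ in direction $\theta_w$. By reflection in the perpendicular bisector of its chord, the arc arrives at $u$ in direction $2\varphi-\theta_v$. There the path turns left by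
$$\theta_w-(2\varphi-\theta_v)=\theta_u-\pi\in(-\pi,0],$$
so the angle on its right, which is the $T$-side, is $\pi+(\theta_u-\pi)=\theta_u$. The angles at $0$ and $\infty$ are $\theta_v$ and $\theta_w$.

The outer curve of the object with digons consists of the half-line $\arg=-\ell$, the arc $a$ from $0$ to $u$ leaving $0$ in direction $s$, and the half-line $h$ from $u$ in direction $t$. (The digons at $uv,uw$ lie to the left of the path from $0$ via $u$ to $\infty$, so their angles are added.)

**Step 2: ranges of arguments.** *This step shows that $a$ and $h$ avoid the half-line $\arg=-\ell$.* By (1),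
$$K(T,uv)=\tfrac12(3\pi-\theta_u-\theta_v+\theta_w)=\varphi+\pi-\theta_v,\qquad K(T,uw)=\varphi+\pi-\theta_w. \tag{2}$$
Hence $s-\varphi<\pi$ and $t-\varphi<\pi$. Also $s-\varphi>-\pi$, because $s\ge\theta_v$ and $\varphi<\frac12(\pi+\theta_v+\pi)<\pi+\theta_v$; likewise $t-\varphi>-\pi$. The circle through $0$ tangent to direction $s$ has polar equation $r=c\sin(s-\vartheta)$, and the line through $u$ with direction $t$ has equation $r\sin(t-\vartheta)=\sin(t-\varphi)$. So along $a$ the argument runs monotonically from $s$ to $\varphi$, and along $h$ from $\varphi$ to $t$, with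
$$a:\ r=\frac{\sin(s-\vartheta)}{\sin(s-\varphi)}\ (s\ne\varphi),\qquad h:\ r=\frac{\sin(t-\varphi)}{\sin(t-\vartheta)}\ (t\ne\varphi),$$
while $a$ is the segment $[0,u]$ if $s=\varphi$ and $h$ is radial if $t=\varphi$. We have $s,t,\varphi>0$, and $s+\ell,t+\ell<2\pi$ by the angle sums at $v,w$, and $\varphi+\ell<2\pi$ by $\ell<K(T,vw)$. So all arguments on $a,h$ stay in $(0,2\pi-\ell)$, and $a,h$ meet the half-line $\arg=-\ell$ only in $0,\infty$.

**Step 3: $a\cap h=\{u\}$.** *This step finishes simplicity.* The argument ranges show it unless $s,t>\varphi$ or $s,t<\varphi$. Let $s,t>\varphi$. A second common point would have $\varphi<\vartheta<\min(s,t)$ and $\sin(s-\vartheta)\sin(t-\vartheta)=\sin(s-\varphi)\sin(t-\varphi)$. By the product formula $\sin x\sin y=\frac12[\cos(x-y)-\cos(x+y)]$ this says $\cos Y=\cos X$ with $X=s+t-2\varphi$ and $Y=s+t-2\vartheta\in(|s-t|,X)$. But $X=\delta(uv)+\delta(uw)+\theta_u-\pi<\pi$ by the angle sum at $u$, and cosine is injective on $[0,\pi]$: impossible. If $s,t<\varphi$, the same works with $X=2\varphi-s-t=\pi-\theta_u-\delta(uv)-\delta(uw)<\pi$ and $Y=2\vartheta-s-t\in(|s-t|,X)$.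

**Step 4: conclusion.** The outer curve is simple. The case of all digon angles $0$ is admissible, since $K>0$; it shows that the three sides bound a Jordan domain $T$ with the right angles. In all admissible directions, from $\theta_v$ to $s$ and from $\theta_w$ to $t$, the difference to $\varphi$ is less than $\pi$ in absolute value, so the digons are swept as described. Lemma 6 applies. $\square$

The bound $K$ has a visible meaning: the digon on $vw$ fills the sector $-\ell\le\arg\le0$, and in this normal form it covers $u$ as soon as $\ell\ge2\pi-\varphi=K(T,vw)$.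

## 6. Shrinking one side of an inner edge

The only freedom at an inner edge is scaling, so let us use extreme scaling. Put $v=0$, $w=\infty$ and make $P_2$ tiny. Away from $0$ the tiny $P_2$ looks as $P_2$ looks near its own vertex $w=\infty$: a sector with the angle of $P_2$ at $w$. From the scale of $P_2$, the large $P_1$ looks as it does near $0$: a sector with the angle of $P_1$ at $v$. The lemma makes this precise.

**Lemma 8 (shrinking).** Let $e=vw$ be an inner edge of an object $Q$, splitting it into $P_1,P_2$; let $A_v(P_i),A_w(P_i)$ be the angles of $P_i$ at $v,w$ (corners and digons of $Q$ only). Suppose $A_v(P_1)+A_w(P_2)<2\pi$. If $P_1^+:=P_1$ with $\delta(e)=A_w(P_2)$ and $P_2^+:=P_2$ with $\delta(e)=A_v(P_1)$ are realizable, then $Q$ is realizable. We say that *$P_2$ is shrunk towards $v$*.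

**Proof.** Write $a=A_v(P_1)$, $a'=A_w(P_1)$, $b=A_v(P_2)$, $b'=A_w(P_2)$. The angle sums at $v,w$ are $a+b',a'+b'$ for $P_1^+$ and $a+b,a+b'$ for $P_2^+$. All are $<2\pi$: $a+b$ and $a'+b'$ are angle sums of $Q$, and $a+b'<2\pi$ is assumed. So $P_1^+,P_2^+$ are objects.

Normalize injective realizations of both with $v=0$, $w=\infty$, $e=$ positive axis, $P_1$ right and $P_2$ left of $e$ (or the mirror image). Scaling $P_2$ by $\varepsilon>0$ keeps the axis, so it gives a realization of $Q$. Let $\gamma_i$ be the outer curve of $P_i$ without $e$. The digon on $e$ in $P_1^+$ is the sector $0\le\arg\le b'$, and in $P_2^+$ it is $-a\le\arg\le0$. So $\gamma_1$ is simple and meets the half-line $\arg=b'$ only in $0,\infty$, and $\gamma_2$ is simple and meets $\arg=-a$ only in $0,\infty$. On $\gamma_1$ we have $\arg\to-a$ at $0$ and $\arg\to-a'$ at $\infty$; on $\gamma_2$ we have $\arg\to b$ at $0$ and $\arg\to b'$ at $\infty$ (all modulo $2\pi$).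

Suppose that for some sequence $\varepsilon_n\to0$ there are points $z_n=\varepsilon_ny_n\ne0,\infty$ with $z_n\in\gamma_1$, $y_n\in\gamma_2$. Pass to a subsequence with $z_n\to z$, $y_n\to y$. Note $\arg z_n=\arg y_n$.

* If $z\ne0,\infty$, then $y=\infty$, so $\arg z=b'$, and $z\in\gamma_1$: contradiction.
* If $z=\infty$, then $y=\infty$, so $-a'\equiv b'\pmod{2\pi}$, but $0<a'+b'<2\pi$.
* If $z=0$, then $\arg z_n\to-a$. If $y=0$, then $a+b\equiv0$; if $y=\infty$, then $a+b'\equiv0$; both are impossible, as these sums lie in $(0,2\pi)$. If $y\ne0,\infty$, then $y$ is a point of $\gamma_2$ on $\arg=-a$: contradiction.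

So for small $\varepsilon$ the curves $\gamma_1$ and $\varepsilon\gamma_2$ meet only in $0,\infty$, the outer curve of $Q$ is simple, and Lemma 6 applies. $\square$

Exchanging the names of $v$ and $w$, we may also shrink $P_2$ towards $w$: the hypothesis becomes $A_w(P_1)+A_v(P_2)<2\pi$, and $P_1,P_2$ receive the digons $A_v(P_2)$ and $A_w(P_1)$. (Making $P_2$ huge is this second option.)

## 7. Two triangles when neither shrinking works

The first plan is now clear: work from the leaves of the triangulation towards a root, replace each outer part by a digon using Lemma 8, and end with single triangles handled by Lemma 7. Here is where it stops. Take $T=uvw$ and $T'=vwx$, both with corners $\frac\pi2$ at $v,w$ and $\frac\pi3$ at the third vertex, digon angles $\frac{3\pi}4$ on $vx,wx$ and none on $uv,uw$. The angle sums are $\frac{7\pi}4$ at $v,w$, $\frac{11\pi}6$ at $x$ and $\frac\pi3$ at $u$, so this is an object. Here $\varphi(T,u)=\varphi(T',x)=\frac{5\pi}6$ and $K(T,vw)=\frac{7\pi}6$. The angles of $T'$ at $v$ and at $w$ are both $\frac{5\pi}4$. So whichever way $T'$ is shrunk, $T$ receives a digon of angle $\frac{5\pi}4\ge K(T,vw)$,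 which covers $u$ in the normal form. Both extreme scales fail. An intermediate scale works, and this is the content of the next lemma.

**Lemma 9 (two triangles).** Let the object $Q$ consist of $T=uvw$, $T'=vwx$ with $\varphi(T,u)+\varphi(T',x)<2\pi$, all digon angles satisfying $\delta(e)<K$ (with respect to the triangle containing $e$). Then $Q$ is realizable.

**Proof.** Let $a,a'$ be the angles of $T$ at $v,w$, and $b,b'$ those of $T'$ at $v,w$ (digons included). Put $K=2\pi-\varphi(T,u)$ and $K'=2\pi-\varphi(T',x)$. Then $K+K'>2\pi$, and $a+b,\ a'+b'<2\pi$.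

**Step 1: the cases settled by shrinking.** *This step isolates the hard case.* If

* (I) $b'<K$, $a<K'$, $a+b'<2\pi$, or
* (II) $b<K$, $a'<K'$, $a'+b<2\pi$,

we are done by Lemmas 8 and 7. Suppose both fail. We show that $b,b'\ge K$ or $a,a'\ge K'$.

If $b'\ge K$: then $a'<2\pi-b'\le2\pi-K<K'$, so the failure of (II) gives $b\ge K$, or $b\ge2\pi-a'>b'\ge K$.

If $a\ge K'$: then $b<2\pi-a\le2\pi-K'<K$, so the failure of (II) gives $a'\ge K'$, or $a'\ge2\pi-b>a\ge K'$.

Otherwise the failure of (I) means $a+b'\ge2\pi$. Then $a'+b<4\pi-(a+b')\le2\pi$, and the failure of (II) gives $b\ge K$ or $a'\ge K'$. If $b\ge K$, then $a<2\pi-K$ and $b'\ge2\pi-a>K$, contrary to $b'<K$. If $a'\ge K'$, then $b'<2\pi-K'$ and $a\ge2\pi-b'>K'$, contrary to $a<K'$.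

Exchanging $T$ and $T'$ if necessary, let $b,b'\ge K$.

**Step 2: coordinates.** *This step puts both outer curves in polar form.* Put $v=0$, $w=\infty$, $e=$ positive axis, $T$ left of $e$ (reflecting if necessary), $u=e^{i\varphi_u}$ with $\varphi_u=\varphi(T,u)$; $T'$ right of $e$, $x=\rho e^{-i\varphi_x}$ with $\varphi_x=\varphi(T',x)$ and $\rho>0$ to be chosen. Put $F=2\pi-\varphi_x$, $S=2\pi-b$, $S'=2\pi-b'$. From $a+b<2\pi$, $b\ge K$ and $\varphi_u+\varphi_x<2\pi$, and the same with primes,
$$a<S\le\varphi_u<F,\qquad a'<S'\le\varphi_u<F .$$
By the proof of Lemma 7 for $T$ with its digons on $uv,uw$ and $\delta(e)=0$ (there $s=a$, $t=a'$), the outer curve of $T$ from $0$ via $u$ to $\infty$ is simple, has arguments in $(0,2\pi)$, and consists of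
$$\alpha_u:\ r=\frac{\sin(\vartheta-a)}{\sin(\varphi_u-a)},\ \vartheta\in(a,\varphi_u],\qquad h_u:\ r=\frac{\sin(\varphi_u-a')}{\sin(\vartheta-a')},\ \vartheta\in(a',\varphi_u],$$
with $\varphi_u-a,\ \varphi_u-a'\in(0,\pi)$. The complex conjugate of $T'$, scaled by $1/\rho$, is in the normal form of Lemma 7 with $s=b$, $t=b'$, $\varphi=\varphi_x$. Here $b-\varphi_x=F-S>0$ and $b'-\varphi_x=F-S'>0$, both $<\pi$. Substituting $\vartheta\mapsto2\pi-\vartheta$, the outer curve of $T'$ from $0$ via $x$ to $\infty$ is simple, has arguments in $(0,2\pi)$, and consists of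
$$\alpha_x:\ r=\rho\,\frac{\sin(\vartheta-S)}{\sin(F-S)},\ \vartheta\in(S,F],\qquad h_x:\ r=\rho\,\frac{\sin(F-S')}{\sin(\vartheta-S')},\ \vartheta\in(S',F].$$

**Step 3: the choice of $\rho$.** *This step makes the curves disjoint on the ray through $u$.* Let $A=\varphi_u-S\ge0$, $B=\varphi_u-S'\ge0$, $k=F-\varphi_u>0$; then $A+k,B+k\in(0,\pi)$. By the angle sum at $x$,
$$b+b'<\theta(T',v)+\theta(T',w)+2\pi-\theta(T',x)=2\varphi_x+\pi,$$
so $A+B+k=\varphi_u-\varphi_x-2\pi+b+b'<\varphi_u+\varphi_x-\pi<\pi$. Hence
$$\sin(A+k)\sin(B+k)-\sin A\sin B=\tfrac12[\cos(A+B)-\cos(A+B+2k)]=\sin(A+B+k)\sin k>0,$$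
and, since $\sin A,\sin B\ge0$ and $\sin(A+k),\sin(B+k)>0$, we can choose $\rho>0$ with
$$\rho\sin A<\sin(A+k),\qquad\rho\sin(B+k)>\sin B. \tag{3}$$
Condition (3) says that at $\vartheta=\varphi_u$ we have $\alpha_x<1$ (if $S<\varphi_u$) and $h_x>1$ (if $S'<\varphi_u$), where a curve's name also denotes its radius. At $\vartheta=\varphi_u$ both $\alpha_u$ and $h_u$ equal $1$.

**Step 4: no other crossings.** *This step carries the comparison from $\varphi_u$ to all common arguments.* All arguments are in $(0,2\pi)$, and those on the curve of $T$ are $\le\varphi_u$. For common arguments $\vartheta\le\varphi_u$ we compare.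

* $\alpha_x<\alpha_u$: the quotient $\alpha_x/\alpha_u$ is a positive multiple of $\sin(\vartheta-S)/\sin(\vartheta-a)$, whose derivative has the sign of $\sin(S-a)>0$, as $0<S-a\le\varphi_u-a<\pi$. It is increasing, and $<1$ at $\varphi_u$.
* $h_x>h_u$: the quotient $h_x/h_u$ is a positive multiple of $\sin(\vartheta-a')/\sin(\vartheta-S')$, whose derivative has the sign of $-\sin(S'-a')<0$, as $0<S'-a'\le\varphi_u-a'<\pi$. It is decreasing, and $>1$ at $\varphi_u$.
* $\alpha_x<h_u$: the quotient $\alpha_x/h_u$ is a positive multiple of $\sin(\vartheta-S)\sin(\vartheta-a')=\frac12[\cos(S-a')-\cos(2\vartheta-S-a')]$. For $\max(S,a')<\vartheta\le\varphi_u$ this is increasing, since $0<2\vartheta-S-a'\le2\varphi_u-S-a'<2\varphi_u-\theta(T,v)-\theta(T,w)=\pi-\theta(T,u)<\pi$ (as $S>a\ge\theta(T,v)$, $a'\ge\theta(T,w)$). At $\varphi_u$ the quotient is $<1$.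
* $h_x>\alpha_u$: the quotient $\alpha_u/h_x$ is a positive multiple of $\sin(\vartheta-a)\sin(\vartheta-S')$, likewise increasing for $\max(a,S')<\vartheta\le\varphi_u$, since $2\varphi_u-a-S'<2\varphi_u-\theta(T,v)-\theta(T,w)<\pi$ (as $S'>a'\ge\theta(T,w)$). At $\varphi_u$ it is $<1$.

So the two outer curves meet only in $0,\infty$, the outer curve of $Q$ is simple, and Lemma 6 applies. $\square$

In the example above, $S=S'=\frac{3\pi}4$, $A=B=\frac\pi{12}$, $k=\frac\pi3$, and (3) reads $\tan\frac\pi{12}<\rho<\cot\frac\pi{12}$, that is, $2-\sqrt3<\rho<2+\sqrt3$.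

## 8. Bases, tips, and pruning

If $P$ is one triangle, Lemma 7 without digons realizes it. Let $P$ have at least two triangles.

**Definition (root, base, tip).** Choose a triangle with a vertex $s$ lying in no other triangle, and as *root edge* one of its sides $g_0=sr_0$ at $s$. Every triangle $T$ has a *base* $g_T=qr$ (the side towards the root edge; $g_0$ for the root triangle) and a *tip* $p$. Its other sides are $e=pq$ and $f=pr$; if inner, they are bases of its *children*.

The root triangle has some tip $p_0$; of its sides only $p_0r_0$ is inner. Each vertex other than $s,r_0$ is the tip of exactly one triangle, the topmost one containing it. For the pentagon $w_1\dots w_5$ with diagonals $w_2w_5,w_5w_3$ and $s=w_1$, $r_0=w_2$, the triangles $w_1w_2w_5$, $w_2w_3w_5$, $w_3w_4w_5$ have tips $w_5,w_3,w_4$.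

Starting with $P$ (no digons), we process the triangles by decreasing depth. During the process the *current object* is a subpolygon with digons. When $T$ is to be processed, each child edge $e$ carries a *piece* $C$: a set of at most three triangles, the part of the current object beyond $e$, with top triangle $T_e$.

**Definition (good).** Let $C$ be a piece with base $g=qr$ and top triangle $T$, and let $B_q,B_r$ be its angles at $q,r$. It is *good* if for every $\Sigma\ge0$ with $\Sigma<K(T,g)$, $\Sigma+B_q<2\pi$, $\Sigma+B_r<2\pi$, the object $C$ with $\delta(g)=\Sigma$ is realizable. Such $\Sigma$ are called *admissible*.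

The angle sums of $C$ at other vertices are those of the current object. Every piece that we produce will be shown to be good.

**Definition (single piece).** A *single* piece is $\{T\}$ with $\delta(e)<K(T,e)$, $\delta(f)<K(T,f)$ and $\theta_p+\delta(e)+\delta(f)<2\pi$. It is good by Lemma 7. The last condition always holds, because it concerns an angle sum of the current object. A triangle without children is a single piece.

**Pruning.** Let $C$ be a good piece at the child edge $e=pq$ of $T$. Let $u=B_p$, $m=B_q$ be its angles at $p,q$, let $y$ be the tip of $T_e$ and $\varphi=\varphi(T_e,y)$, so $K(T_e,e)=2\pi-\varphi$. Let $\Sigma_p,\Sigma_q$ be the angles of the rest of the current object at $p,q$. By Lemma 8 with $P_2=C$ we may replace $C$ by a digon on $e$; if the new object is realizable, so was the old one. There are two modes.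

* **N** (shrink towards the tip $p$): $\delta(e)=m$, and $C$ receives the digon $\Sigma_p$. It is allowed if $\Sigma_p<2\pi-\varphi$ and $\Sigma_p+m<2\pi$; the latter follows from the former if $m<\varphi$.
* **O** (shrink towards the other endpoint $q$): $\delta(e)=u$, and $C$ receives the digon $\Sigma_q$. We use it only if $u\le m$ and $\Sigma_q<2\pi-\varphi$.

Let us check the conditions of Lemma 8 and of goodness. For N they are $\Sigma_p+m<2\pi$, $\Sigma_p<K(T_e,e)$ and the sums $\Sigma_p+u$, $\Sigma_p+m$ being $<2\pi$; the first of these sums is an angle sum of the current object. For O they are $\Sigma_q<K(T_e,e)$ and $\Sigma_q+u\le\Sigma_q+m<2\pi$, the last sum being an angle sum of the current object.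

N turns the angle sums at $p,q$ into $\Sigma_p+m$, $\Sigma_q+m$; O turns them into $\Sigma_p+u$, $\Sigma_q+u$. Before they are $\Sigma_p+u$, $\Sigma_q+m$. So the sum at $q$ never increases, and the sum at $p$ increases only under N with $m>u$. Since $p$ is the tip of the triangle being processed, and initially all sums are $\sigma_v$, we have the invariant
$$\text{the current angle sum at }v\text{ is at most }\sigma_v=2\pi-\omega_v\text{ for every }v\text{ that is not the tip of a processed triangle.} \tag{4}$$
When $T$ is about to be processed, (4) applies to $p,q,r$: $p$ is the tip of $T$ only, and $q,r$ are $s$, $r_0$ or tips of ancestors of $T$, which are processed later.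

**Notation at $T$.** The corners are $\theta_p,\theta_q,\theta_r$. Put $\varphi_e=\varphi(T,r)$, $\varphi_f=\varphi(T,q)$, $K_e=2\pi-\varphi_e=K(T,e)$, $K_f=2\pi-\varphi_f=K(T,f)$; note $\varphi_e+\varphi_f=\pi+\theta_p$. The child piece $C_e$ has $u,m,\varphi,T_e,y$ as above. The child piece $C_f$ at $f=pr$ has angles $u'$ at $p$ and $m'$ at $r$, top triangle $T_f$ with tip $z$, and $\varphi'=\varphi(T_f,z)$; the angle of the rest at $r$ is $\Sigma_r$. An absent child has $u=m=0$ (resp. $u'=m'=0$): its edge is a boundary edge of $P$ and carries no digon. When $C_e$ is pruned, $\Sigma_p=\theta_p+u'$ if $C_f$ is still unpruned, and $\Sigma_p=\theta_p+\delta(f)$ otherwise. By (4), before any pruning at $T$,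
$$\theta_p+u+u'\le2\pi-\omega_p,\qquad\Sigma_q+m\le2\pi-\omega_q,\qquad\Sigma_r+m'\le2\pi-\omega_r. \tag{5}$$
For ordinary child edges F3 gives
$$\varphi<K_e,\quad\varphi_e<2\pi-\varphi,\qquad\varphi'<K_f,\quad\varphi_f<2\pi-\varphi'. \tag{6}$$
If both children are present, F2 at $p$ (the corners of $T_e,T,T_f$) and F1 at $q,r$ give
$$\begin{aligned}\theta_p+\varphi+\varphi'&=\pi+\tfrac12\big(\theta(T_e,p)+2\theta_p+\theta(T_f,p)\big)+\tfrac12\big(\theta(T_e,q)+\theta(T_f,r)-\theta(T_e,y)-\theta(T_f,z)\big)\\&<2\pi+\tfrac12(\omega_q+\omega_r).\end{aligned} \tag{7}$$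
Everything is symmetric under exchanging $e,q,C_e$ with $f,r,C_f$.

## 9. Triangles with a special vertex on a child edge

*This section disposes of the edges for which F3 is not available.* In both cases $\{T\}$ becomes a single piece.

**(a) The tip $p$ is special.** Then $p$ lies only in $T$ and one other triangle, so $T$ has exactly one child, say at $e=pq$. The other sides at $p$ ($f$ and $py$) are boundary edges of $P$ without digons, so $\theta_p=u=\omega_p=\frac{2\pi}3$. By F1 the corners at $q$ are $\le\frac{2\pi}3$, so $\varphi\le\frac12(\pi+\frac{4\pi}3)=\frac{7\pi}6$ and $K_e=\frac{7\pi}6-\frac{\theta_q-\theta_r}2\ge\frac{5\pi}6$.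

If $m<\frac{4\pi}3$ and $m<K_e$, use N: $\Sigma_p=\frac{2\pi}3<\frac{5\pi}6\le2\pi-\varphi$ and $\Sigma_p+m<2\pi$; then $\delta(e)=m<K_e$.

Otherwise $m\ge\frac{4\pi}3$ or $m\ge K_e$, so $m\ge\frac{5\pi}6\ge u$. Use O: by (5), $\Sigma_q\le2\pi-m-\omega_q\le\max(\varphi_e,\frac{2\pi}3)-\omega_q$. Here $\varphi_e-\omega_q\le\frac{5\pi}6+\frac{\theta_q}2-\omega_q<\frac{5\pi}6$ because $\theta_q\le\omega_q$, and $\frac{2\pi}3-\omega_q<\frac{5\pi}6$. So $\Sigma_q<\frac{5\pi}6\le2\pi-\varphi$, and $\delta(e)=u=\frac{2\pi}3<K_e$.

**(b) $p$ is not special, but the other endpoint of some child edge is; say $q$ of $pq$.** A special vertex is on only one inner edge, so the base $qr$ is a boundary edge of $P$: $T$ is the root triangle, $q=r_0$, and there is no other child. Here $m=\theta(T_e,q)=\frac{2\pi}3$, since $q$ lies only in $T$ and $T_e$. By F1 the corners at $p$ are $\le\frac{2\pi}3$, so again $\varphi\le\frac{7\pi}6$. Use N: $\Sigma_p=\theta_p\le\frac{2\pi}3<\frac{5\pi}6\le2\pi-\varphi$ and $\Sigma_p+m\le\frac{4\pi}3$. Finally $\delta(e)=\frac{2\pi}3<\frac{5\pi}6\le2\pi-\frac12(\pi+\theta_p+\theta_q-\theta_r)=K_e$.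

From now on all child edges of $T$ are ordinary.

## 10. Regular, light, and heavy children

*This section decides which mode the invariant guarantees.* By (5), $\Sigma_q\le2\pi-\omega_q-m$, so the condition $\Sigma_q<2\pi-\varphi$ of O is guaranteed when $m>\varphi-\omega_q$. Similarly, the condition $\Sigma_p<2\pi-\varphi$ of N follows from $\Sigma_p\le2\pi-\omega_p-u$ when $u>\varphi-\omega_p$. This motivates the types.

**Definition (types).** The child $C_e$ (similarly $C_f$ with $r,m',u',\varphi'$) is

* $R_O$ if $u\le m$ and $m>\varphi-\omega_q$;
* $R_N$ if $u>\varphi-\omega_p$ and [$m<u$ or $m\le\varphi-\omega_q$];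
* *light* if $u\le\varphi-\omega_p$ and [$m<u$ or $m\le\varphi-\omega_q$].

These exhaust all cases. $R_O$ and $R_N$ are *regular*. An $R_N$ child is *lossy* if $m>u$ (then $m\le\varphi-\omega_q<\varphi$), otherwise *lossless*. Independently, $C_e$ is *heavy* if $u\ge K_e$ and $m\ge K_e$. Types are determined before any pruning at $T$.

A heavy child is precisely one where either mode would hand $T$ a digon that is too large for Lemma 7, as in the example of Section 7. We need five observations.

**(i) For an $R_O$ child, O is always allowed.** Indeed $\Sigma_q\le2\pi-\omega_q-m<2\pi-\varphi$, and pruning $C_f$ does not affect $q$. Then $\delta(e)=u$.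

**(ii) For an $R_N$ child, N is allowed whenever $\Sigma_p\le2\pi-\omega_p-u$**; in particular, by (5), while $C_f$ is absent or unpruned, or if $C_f$ was pruned with $\delta(f)\le u'$. Indeed $\Sigma_p<2\pi-\varphi$. Moreover $\Sigma_p+m<2\pi$: if $m\le u$, then $\Sigma_p+m\le2\pi-\omega_p$; otherwise $m<\varphi$. Then $\delta(e)=m$.

**(iii) For a light child, $\varphi<\pi$, $u<\varphi$, $m<\varphi$.** The last two are clear from the definition. Let $\beta,\gamma,\eta$ be the corners of $T_e$ at $p,q,y$; then $\beta\le u$, $\gamma\le m$. We have $2\beta\le\beta+\omega_p\le u+\omega_p\le\varphi$. If $m\le\varphi-\omega_q$, then also $2\gamma\le\gamma+\omega_q\le\varphi$, so $\beta+\gamma\le\varphi$. If $m<u$, then $\gamma<\varphi-\omega_p\le\varphi-\beta$, so again $\beta+\gamma\le\varphi$. From $\beta+\gamma\le\varphi=\frac12(\pi+\beta+\gamma-\eta)$ we get $\beta+\gamma\le\pi-\eta$, so $\varphi\le\pi-\eta<\pi$. Consequently N is allowed for a light child whenever $\Sigma_p<2\pi-\varphi$ (and $2\pi-\varphi>\pi$); then $\delta(e)=m$.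

**(iv) If $C_e$ is not heavy, the resulting $\delta(e)$ is $<K_e$** (O for $R_O$, N for the others). For $R_O$, $u\ge K_e$ would give $m\ge u\ge K_e$. For $R_N$, if $m\ge K_e$, then $u<K_e\le m$, so the child is lossy and $m<\varphi<K_e$ by (6), a contradiction. For light, $m<\varphi<K_e$. In particular light children are not heavy.

**(v) At most one child is heavy.** Otherwise $\theta_p+u+u'\ge\theta_p+K_e+K_f=\theta_p+4\pi-(\pi+\theta_p)=3\pi$, contrary to (5).

We shall also use two claims about pieces that are kept instead of pruned. They are proved in Section 13; their proofs concern only how $T_e$ was processed earlier, so there is no circularity. Each applies with $f$ in place of $e$ too.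

**Claim A.** If $C_e$ is light, it is single.

**Claim B.** If $C_e$ is heavy, it is single.

## 11. Processing a triangle without a heavy child

**Case 1a: all children regular or absent.** *We prune everything in a suitable order.* Suppose one of them, say $C_f$, is absent or not a lossy $R_N$. Prune $C_f$ first, if present, by (i) or (ii); then $\delta(f)\le u'$. Next prune $C_e$, if present, by (i) or (ii). If both are lossy $R_N$, name them so that $\omega_q\ge\omega_r$. Prune $C_e$ by N using (ii), then $C_f$ by N: now $\Sigma_p=\theta_p+m\le\theta_p+\varphi-\omega_q<2\pi-\varphi'$ by (7), and $m'<\varphi'$. With (iv), $\{T\}$ becomes a single piece.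

**Case 1b: exactly one light child, say $C_e$.** *Here pruning may be blocked, and then we keep $C_e$.* If $C_f$ is absent, N is allowed for $C_e$, since $\Sigma_p=\theta_p\le\frac{2\pi}3<\pi<2\pi-\varphi$; with (iv), $\{T\}$ becomes single. Let $C_f$ be regular.

Suppose first that $\theta_p+u'<2\pi-\varphi$, or that $C_f$ is $R_N$ and $\theta_p+m'<2\pi-\varphi$. Then both can be pruned:

* $C_f$ of type $R_O$: N for $C_e$ with $\Sigma_p=\theta_p+u'$, then O for $C_f$ by (i).
* $C_f$ lossless $R_N$: then $m'\le u'$, so $\theta_p+m'<2\pi-\varphi$ in either case. N for $C_f$ by (ii), then N for $C_e$ with $\Sigma_p=\theta_p+m'$.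
* $C_f$ lossy $R_N$: then $u'<m'$, so $\theta_p+u'<2\pi-\varphi$ in either case. If $\theta_p+m'<2\pi-\varphi$, proceed as for lossless. Otherwise $2\pi-\varphi\le\theta_p+m'\le\theta_p+\varphi'-\omega_r$, and (7) gives $\omega_r<\frac12(\omega_q+\omega_r)$, that is, $\omega_q>\omega_r$. Do N for $C_e$ with $\Sigma_p=\theta_p+u'$, then N for $C_f$ with $\Sigma_p=\theta_p+m$. To justify the latter: if $m\le\varphi-\omega_q$, then $\Sigma_p\le\theta_p+\varphi-\omega_q<2\pi-\varphi'$ by (7); else $m<u$, and $\Sigma_p<\theta_p+u\le2\pi-\omega_p-u'<2\pi-\varphi'$, as $u'>\varphi'-\omega_p$. And $m'<\varphi'$.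

By (iv), $\{T\}$ becomes a single piece.

Otherwise we have **trouble**: $\theta_p+u'\ge2\pi-\varphi$, and also $\theta_p+m'\ge2\pi-\varphi$ (by assumption if $C_f$ is $R_N$, and since $m'\ge u'$ if $C_f$ is $R_O$). Prune $C_f$ by its own mode, which is allowed while $C_e$ is unpruned. Since $\delta(f)\in\{u',m'\}$, with (iv)
$$2\pi-\varphi-\theta_p\le\delta(f)<K_f. \tag{8}$$
Keep $C_e$: the new piece is $\{T\}\cup C_e$. By Claim A, $C_e=\{T_e\}$ is single, and the new piece is good by Lemma 9. Indeed $\varphi_e+\varphi<2\pi$ by (6); $\delta(f)<K_f$, $\Sigma<K(T,g)$ for $g=qr$, and the digons of the single piece $T_e$ satisfy their bounds; the angle sums at $p,y$ are those of the current object, and those at $q,r$ are $\Sigma+B_q,\Sigma+B_r$.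

**Case 1c: both children light.** *Again everything can be pruned.* We have $\theta_p+u'\le\theta_p+\varphi'-\omega_p\le\varphi'<\pi<2\pi-\varphi$, so N is allowed for $C_e$ first; symmetrically N is allowed for $C_f$ first. If $m<u$: N for $C_e$, then N for $C_f$ with $\Sigma_p=\theta_p+m<\theta_p+u\le\theta_p+\varphi-\omega_p\le\varphi<\pi<2\pi-\varphi'$. Symmetrically if $m'<u'$. Otherwise $m\le\varphi-\omega_q$ and $m'\le\varphi'-\omega_r$. Name them so that $\omega_q\ge\omega_r$; do N for $C_e$, then N for $C_f$ with $\Sigma_p=\theta_p+m\le\theta_p+\varphi-\omega_q<2\pi-\varphi'$ by (7). With (iv), $\{T\}$ becomes a single piece.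

## 12. Processing a triangle with a heavy child

Let $C_f$ be heavy. By Claim B, $C_f=\{T_f\}$ is single. We keep it. By (v), $C_e$ is not heavy.

**Case 2a: $C_e$ absent or regular.** *We get a two-triangle piece.* Prune $C_e$ (if present) by (i) or (ii); $\delta(e)<K_e$ by (iv). The new piece $\{T,T_f\}$ is good by Lemma 9, as in Case 1b with $f$ in place of $e$: $\varphi_f+\varphi'<2\pi$ by (6); $\delta(e)<K_e$, $\Sigma<K(T,g)$, the digons of $T_f$ satisfy their bounds; and the angle sums at $p,z$ are those of the current object.

**Case 2b: $C_e$ light.** *We keep both children.* The new piece is $C_e\cup\{T,T_f\}$ with $B_q=\theta_q+m$ and $B_r=\theta_r+m'$. (By Claim A it has three triangles; below only the goodness of $C_e$ is used.) To see that it is good, let $\Sigma$ be admissible. As $m'\ge K_f$, $\Sigma<2\pi-\theta_r-m'\le2\pi-\theta_r-K_f=\varphi_f-\theta_r$, so by (6)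
$$\theta_q+\Sigma<\theta_q+\varphi_f-\theta_r=\tfrac12(\pi+\theta_p+\theta_q-\theta_r)=\varphi_e<2\pi-\varphi .$$
Apply Lemma 8 at $e$, shrinking $C_e$ towards $q$. Its hypothesis is $\theta_q+\Sigma+u<2\pi$, which is true since $u<\varphi$ by (iii). The piece $C_e$ gets the digon $\theta_q+\Sigma<2\pi-\varphi=K(T_e,e)$, with $\theta_q+\Sigma+u<2\pi$ and $\theta_q+\Sigma+m=\Sigma+B_q<2\pi$, so it is realizable because $C_e$ is good. The object $\{T,T_f\}$ gets $\delta(e)=u<\varphi<K_e$ and $\delta(g)=\Sigma<K(T,g)$. Its angle sums are $<2\pi$: at $p$ it is $\theta_p+u+u'\le\sigma_p$; at $q$ it is $\theta_q+\Sigma+u$; at $r$ it is $\Sigma+B_r$; at $z$ it is as in the current object. It is realizable by Lemma 9, since $\varphi_f+\varphi'<2\pi$.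

## 13. Light and heavy children are single triangles

*It remains to prove Claims A and B, which guarantee that Lemma 9 is never asked to handle more than two triangles.* Let $T_e=pqy$ have base $e=pq$, an ordinary edge, and corners $\beta,\gamma,\eta$ at $p,q,y$, so
$$\varphi=\tfrac12(\pi+\beta+\gamma-\eta).$$
If $C_e$ is not single, $T_e$ was processed in trouble (Case 1b) or in Case 2, and its child edges were ordinary. A child of $T_e$ across $yq$ has, before the processing of $T_e$, angles $u_w$ at $y$ and $m_w$ at $q$; let $W=yqw$ be its top triangle and $\varphi_w=\varphi(W,w)$. A child across $yp$ is treated analogously, with $p$ in place of $q$. Since $y$ is the tip of $T_e$, "light" for the child across $yq$ means $u_w\le\varphi_w-\omega_y$ and [$m_w<u_w$ or $m_w\le\varphi_w-\omega_q$]. Note $K(T_e,yp)=2\pi-\varphi(T_e,q)=2\pi-\frac12(\pi+\eta+\beta-\gamma)$.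

### Proof of Claim A

Let $C_e$ be light. By (iii), $u,m<\varphi<\pi$. Suppose $C_e$ is not single.

**Step 1: $T_e$ has no heavy child.** *This step excludes Case 2 at $T_e$.* A heavy child across $yp$ was kept, so $u\ge\beta+K(T_e,yp)=\frac12(3\pi+\beta+\gamma-\eta)=\pi+\varphi$, a contradiction. One across $yq$ gives $m\ge\gamma+K(T_e,yq)=\pi+\varphi$ in the same way, a contradiction.

**Step 2: trouble at $T_e$.** *This step excludes Case 1b.* There is a light kept child with top $W$, and a pruned child whose digon is $\ge2\pi-\varphi_w-\eta>\pi-\eta$, by (8) at $T_e$ and $\varphi_w<\pi$ from (iii).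

*(A1) $W$ is across $yq$.* The digon is on $yp$, so $u>\beta+\pi-\eta$. With $u\le\varphi-\omega_p$ this gives
$$\gamma+\eta>\pi+\beta+2\omega_p. \tag{9}$$
As the kept child is light, $\theta(W,y)+\omega_y\le u_w+\omega_y\le\varphi_w$.

If $m_w\le\varphi_w-\omega_q$, then also $\theta(W,q)+\omega_q\le\varphi_w$. Adding, $\omega_y+\omega_q\le2\varphi_w-\theta(W,y)-\theta(W,q)=\pi-\theta(W,w)<\pi$, so $\gamma+\eta<\pi$ by F1, contrary to (9).

Otherwise $m_w<u_w$, so $\theta(W,q)+\omega_y<\varphi_w$, and adding gives $2\omega_y<\pi$. Hence $\eta\le\omega_y<\frac\pi2$, and $\gamma>\frac\pi2$ by (9). By F1, $\gamma=\omega_q=\frac{2\pi}3$. Since $m\ge\gamma$, $m\le\varphi-\omega_q$ would give $\varphi\ge\frac{4\pi}3$. So $m<u\le\varphi-\omega_p$, whence $\frac{2\pi}3<\varphi-\omega_p=\frac12(\frac{5\pi}3+\beta-\eta)-\omega_p$, that is, $\eta<\frac\pi3+\beta-2\omega_p$. But (9) gives $\eta>\frac\pi3+\beta+2\omega_p$. Contradiction.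

*(A2) $W$ is across $yp$* (now $m_w$ is the angle at $p$). The digon is on $yq$, so $m>\gamma+\pi-\eta$. As $C_e$ is light, $m\le\varphi-\omega_*$ with $\omega_*\in\{\omega_p,\omega_q\}$, so $\beta+\eta>\pi+\gamma+2\omega_*$. If $m_w\le\varphi_w-\omega_p$, then $\theta(W,y)+\omega_y\le\varphi_w$ and $\theta(W,p)+\omega_p\le\varphi_w$ add up to $\omega_y+\omega_p\le\pi-\theta(W,w)<\pi$, so $\beta+\eta<\pi$, a contradiction. Otherwise $m_w<u_w$, and $\theta(W,p)+\omega_y<\varphi_w$, $\theta(W,y)+\omega_y\le\varphi_w$ give $\eta\le\omega_y<\frac\pi2$. So $\beta>\frac\pi2$, $\beta=\omega_p=\frac{2\pi}3$ by F1, and $\beta\le u\le\varphi-\omega_p$ gives $\varphi\ge\frac{4\pi}3$, a contradiction. $\square$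

### Proof of Claim B

Let $u,m\ge K_e=2\pi-\varphi_e$.

**Step 1: consequences of heaviness.** *This step collects inequalities at $T$.* By (5),
$$\omega_p+\theta_p+u'\le\varphi_e,\qquad\omega_q+\Sigma_q\le\varphi_e,\quad\Sigma_q\ge\theta_q. \tag{10}$$
By F1, $2\theta_p,2\theta_q\le\varphi_e$, so $\theta_p+\theta_q\le\varphi_e=\frac12(\pi+\theta_p+\theta_q-\theta_r)$; hence $\theta_p+\theta_q\le\pi-\theta_r$ and $\varphi_e\le\pi-\theta_r<\pi<K_e$. Adding, respectively doubling, the inequalities $\omega_p+\theta_p\le\varphi_e$ and $\omega_q+\theta_q\le\varphi_e$ we get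
$$\omega_p+\omega_q\le2\varphi_e-\theta_p-\theta_q=\pi-\theta_r<\pi, \tag{11}$$
$$2\omega_q+\theta_q\le\pi+\theta_p-\theta_r,\qquad2\omega_p+\theta_p\le\pi+\theta_q-\theta_r. \tag{12}$$
The assumption $u,m\ge K_e$, the two inequalities just used, and (11), (12) are symmetric in $p,q$ (with $u,m$ exchanged). Suppose $C_e$ is not single.

**Step 2: $T_e$ has no heavy child.** *This step excludes Case 2 at $T_e$.* Suppose it has one; by symmetry let it be across $yp$. Let $W$ be the top triangle of the other child, across $yq$ ($u_w=m_w=0$ if absent). Before $T_e$ was processed, (4) at $y$ gave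
$$u_w\le2\pi-\omega_y-\eta-K(T_e,yp)=\varphi(T_e,q)-\omega_y-\eta .$$
We have $m=\gamma+L$, where $L=0$ if the other child is absent, $L=u_w$ if it was pruned by O, and $L=m_w$ if it was pruned by N or kept.

If $L\le u_w$, then $m\le\gamma+\varphi(T_e,q)-\omega_y-\eta=\varphi-\omega_y<K_e$ by (6), a contradiction.

Otherwise $L=m_w>u_w$, and the other child is $R_N$ or light, so $m_w\le\varphi_w-\omega_q$ and $m\le\gamma+\varphi_w-\omega_q\le\varphi_w$. So $\varphi_w\ge K_e>\pi$. Now $2\theta(W,q)\le m_w+\omega_q\le\varphi_w$. Also $2\theta(W,y)\le u_w+\omega_y\le\varphi(T_e,q)-\eta=\frac12(\pi+\beta-\gamma-\eta)<\frac12(\pi+\beta)\le\frac{5\pi}6$, so $\theta(W,y)<\frac\pi2$. Then $\varphi_w<\frac12(\pi+\theta(W,y)+\frac12\varphi_w)$, that is, $\varphi_w<\frac23(\pi+\theta(W,y))<\pi$. Contradiction.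

**Step 3: trouble at $T_e$, the light kept child having its top $W$ across $yq$.** *This step narrows down $d_q$ and uses the equal splitting of gaps.* Here $m=\gamma+m_w$, and $\varphi_w<\pi$ by (iii). If $m_w\le\varphi_w-\omega_q$, then $m\le\varphi_w<\pi<K_e$, a contradiction. So $m_w<u_w\le\varphi_w-\omega_y$ and
$$2\pi-\varphi_e\le m<\gamma+\varphi_w-\omega_y .$$
Inserting the definitions of $\varphi_e,\varphi_w$ and doubling gives $2\pi+\theta_r+\theta(W,w)+2\omega_y-\theta(W,y)<\theta_p+\theta_q+2\gamma+\theta(W,q)$. Using $\theta(W,y)\le\omega_y$,
$$\theta_p+D>2\pi+\omega_y>2\pi,\qquad D:=\theta_q+2\gamma+\theta(W,q). \tag{13}$$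
Here $\theta_q,\gamma,\theta(W,q)$ are consecutive corners at $q$, all $\le\Theta_q$, so $D\le4\Theta_q$. As $\theta_p\le\omega_p<\pi-\omega_q$ by (11), $4\Theta_q\ge D>\pi+\omega_q=\pi+j\Theta_q$ with $j=d_q-\deg_B(q)+1$. If $j\ge2$, then $(4-j)\Theta_q>\pi$ forces $j\in\{2,3\}$ and $\omega_q=j\Theta_q>\pi$, contrary to (11). So $j=1$, $\omega_q=\Theta_q>\frac\pi3$, and $\Theta_q<\pi$ by (11): $d_q\in\{3,4,5\}$.

* $d_q=3$: then $\theta_p\le\omega_p<\frac\pi3$ by (11), but (12) gives $\frac{4\pi}3+\theta_q\le\pi+\theta_p$. Contradiction.
* $d_q=5$: then $D\le\frac{8\pi}5$, so $\theta_p>\frac{2\pi}5$ by (13), and $\theta_p\le\omega_p<\frac{3\pi}5$. Since $\theta_p=\frac{2\pi}{d_pk}$, we get $d_pk=4$ and $\theta_p=\frac\pi2$. The value $d_p=2$ is excluded by $\omega_p\ge\Theta_p=\pi$; so $d_p=4$ and $\omega_p\ge\frac\pi2$. Then (12) gives $\frac{3\pi}2\le\pi+\theta_q\le\frac{7\pi}5$. Contradiction.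
* $d_q=4$: then $\omega_q=\frac\pi2$, so $\Theta_p\le\omega_p<\frac\pi2$, $d_p\ge5$, $\theta_p\le\frac{2\pi}5$, and (13) gives $D>\frac{8\pi}5$. By (12), $\theta_q<\theta_p\le\frac{2\pi}5$. Corners at $q$ are $\frac\pi2,\frac\pi4$ or $\frac\pi6$, so $\theta_q\in\{\frac\pi4,\frac\pi6\}$. If $\gamma\le\frac\pi4$, then $D\le\frac\pi4+\frac\pi2+\frac\pi2<\frac{8\pi}5$; so $\gamma=\frac\pi2$ is a whole gap. The corner $\theta_q$ is then part of another gap at $q$, split into $k\ge2$ equal parts that are consecutive at $q$. Since the neighbor $T_e$ of $T$ across $pq$ belongs to a different gap, the other parts lie on the other side of the base $qr$ of $T$. Hence $qr$ is inner, and the triangle across it, the parent of $T$, which is still present, has corner $\theta_q$ at $q$. So $\Sigma_q\ge2\theta_q$, and (10) gives $\frac\pi2+2\theta_q\le\varphi_e\le\frac12(\pi+\theta_p+\theta_q)$, that is, $3\theta_q\le\theta_p\le\frac{2\pi}5$. But $\theta_q\ge\frac\pi6$. Contradiction.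

**Step 4: trouble at $T_e$, with $W$ across $yp$.** *This step is the mirror image, except that the missing part of the split gap lies in the other child of $T$.* Here $m_w$ is the angle at $p$ and $u=\beta+m_w$. If $m_w\le\varphi_w-\omega_p$, then $u\le\varphi_w<\pi<K_e$; so $m_w<u_w\le\varphi_w-\omega_y$, and as before
$$\theta_q+D'>2\pi,\qquad D':=\theta_p+2\beta+\theta(W,p)\le4\Theta_p .$$
With $\theta_q\le\omega_q<\pi-\omega_p$ we get $4\Theta_p>\pi+\omega_p$, hence, as in Step 3, $\omega_p=\Theta_p$ and $d_p\in\{3,4,5\}$.

* $d_p=3$: $\theta_q\le\omega_q<\frac\pi3$, but (12) gives $\frac{4\pi}3+\theta_p\le\pi+\theta_q$. Contradiction.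
* $d_p=5$: $D'\le\frac{8\pi}5$, so $\frac{2\pi}5<\theta_q\le\omega_q<\frac{3\pi}5$. This forces $\theta_q=\frac\pi2$, $d_q=4$ (since $d_q=2$ would give $\omega_q\ge\pi$), $\omega_q\ge\frac\pi2$, and (12) gives $\frac{3\pi}2\le\pi+\theta_p\le\frac{7\pi}5$. Contradiction.
* $d_p=4$: $\omega_p=\frac\pi2$, so $\Theta_q\le\omega_q<\frac\pi2$, $d_q\ge5$, $\theta_q\le\frac{2\pi}5$ and $D'>\frac{8\pi}5$. By (12), $\theta_p<\theta_q\le\frac{2\pi}5$, so $\theta_p\in\{\frac\pi4,\frac\pi6\}$, and $\beta\le\frac\pi4$ would give $D'\le\frac{5\pi}4$; so $\beta=\frac\pi2$ is a whole gap at $p$. The corner $\theta_p$ is part of another gap at $p$, split into $k\ge2$ equal parts, and the other parts lie across $f=pr$. So the child $T_f$ exists and has corner $\theta_p$ at $p$. It is not yet pruned when types at $T$ are determined, so $u'\ge\theta_p$, and (10) gives $\frac\pi2+2\theta_p\le\varphi_e\le\frac12(\pi+\theta_p+\theta_q)$, that is, $3\theta_p\le\theta_q\le\frac{2\pi}5$. But $\theta_p\ge\frac\pi6$. Contradiction. $\square$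

## 14. From the last piece back to the graph

After all triangles have been processed, the current object is a good piece with base $g_0$ and $\delta(g_0)=0$. The value $\Sigma=0$ is admissible, since $K>0$ and the angle sums are $<2\pi$. So the last object is realizable. Going back through all prunings, Lemma 8 shows that each earlier current object is realizable, and finally $P$ itself, with no digons: the triangles of $P$ form an embedded disc in $\hat{\mathbb C}$ with the prescribed corners. Erasing the auxiliary diagonals draws $B$ with consecutive angles $2\pi/d_v$, with the rotations of $B$, and with all vertices on the boundary of the disc, whose complement is the outer face. This proves Proposition 5. By Section 2, Theorem 3 follows, and with $d_v=\deg(v)$ Corollary 4: every finite simple outerplanar graph has a planar Lombardi drawing, and every outerplane embedding is realized by one. $\blacksquare$
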